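# Binary unions of graphic matroids are graphic

## Unions whose ranks add

Let $M_1,\dots,M_k$ be matroids on one finite ground set $E$ (all matroids in these notes are finite). Their *union* $M=M_1\vee\dots\vee M_k$ is the matroid on $E$ whose independent sets are exactly the sets $I_1\cup\dots\cup I_k$ with $I_j$ independent in $M_j$. That this is a matroid is a textbook fact. Directly from the definition, $M|Y=\bigvee_j (M_j|Y)$ for every $Y\subseteq E$.

A matroid is *graphic* if it is the cycle matroid of a graph, and *binary* if it is representable over $\mathrm{GF}(2)$. Graphic matroids are binary. For two graphs whose edges are labeled by the same set $E$, the independent sets of the union are the edge sets "a forest of the first graph together with a forest of the second". Does such a union come from a graph again?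

Some standard language first. A *separation* of a matroid $N$ is a partition $(A,B)$ of $E(N)$ into nonempty sets with $r(A)+r(B)=r(E(N))$. Since $r(A)+r(B)\ge r(E(N))$ always holds, it is enough to check $\le$. $N$ is *connected* if it has no separation. A connected matroid with at least two elements has no loops and no coloops, any two of its elements lie in a common circuit, and every matroid is the direct sum of its components.

A largest independent subset of $T$ in $M$ has the form $I_1\cup\dots\cup I_k$, so always
$$r_M(T)\le \sum_j r_{M_j}(T). \tag{1}$$
The easy case is the one where equality holds for every $T$. We isolate its engine, since it will run again at the end of the proof. A function $f$ on the subsets of a set is *submodular* if $f(S\cup T)+f(S\cap T)\le f(S)+f(T)$ for all $S,T$, and *monotone* if $S\subseteq T$ implies $f(S)\le f(T)$. Rank functions are both.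

**Lemma 1 (splitting).** Let $N$ be a connected matroid with at least two elements, and let $f_1,\dots,f_k$ be integer valued, monotone, submodular functions on the subsets of $E(N)$ with $f_j(\emptyset)=0$ and $\sum_j f_j=r_N$. Then $f_j=r_N$ for some $j$, and $f_i=0$ for all $i\ne j$.

*Proof.* Write $E=E(N)$. Since $N$ is loopless, $\sum_j f_j(\{t\})=1$ for each $t$. The terms are nonnegative integers, so exactly one $j$ has $f_j(\{t\})=1$ and the others have $f_j(\{t\})=0$. Put $A_j=\{t: f_j(\{t\})=1\}$. The sets $A_j$ partition $E$.

Submodularity and $f_j(\emptyset)=0$ give $f_j(S\cup T)\le f_j(S)+f_j(T)$ for disjoint $S,T$. Hence $f_j(E-A_j)\le\sum_{t\notin A_j}f_j(\{t\})=0$, so $f_j(E-A_j)=0$. Then $f_j(E)\le f_j(A_j)$, and equality holds by monotonicity. For $i\neq j$ we have $A_j\subseteq E-A_i$, so $f_i(A_j)=0$, and therefore $r_N(A_j)=\sum_i f_i(A_j)=f_j(A_j)$. Summing,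
$$r_N(E)=\sum_j f_j(E)=\sum_j f_j(A_j)=\sum_j r_N(A_j).$$
If $A_j$ and $E-A_j$ were both nonempty, then $r_N(A_j)+r_N(E-A_j)\le\sum_i r_N(A_i)=r_N(E)$ would give a separation. So one $A_j$ equals $E$ and the others are empty. For $i\ne j$ we get $f_i(E)=f_i(A_i)=f_i(\emptyset)=0$, so $f_i=0$ by monotonicity, and then $f_j=r_N$. $\square$

**Proposition 2 (ranks add).** Suppose $r_M(T)=\sum_j r_{M_j}(T)$ for all $T\subseteq E$. Then every component $M|Z$ of $M$ with $|Z|\ge2$ equals $M_j|Z$ for some $j$. In particular, if all $M_j$ are graphic, then $M$ is graphic.

*Proof.* Apply Lemma 1 to $N=M|Z$ and to the rank functions $f_j$ of $M_j|Z$. A one-element matroid is the cycle matroid of a loop or of a single non-loop edge, and direct sums of graphic matroids are graphic (take disjoint graphs). $\square$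

What changes in general? Here are three unions by hand.

**Example A.** $U_{1,4}\vee U_{1,4}=U_{2,4}$. The matroid $U_{1,4}$ is four parallel edges, so this is a union of graphic matroids. But $U_{2,4}$ is not binary: it would need four distinct nonzero vectors in a plane over $\mathrm{GF}(2)$, which has only three. So $U_{2,4}$ is not graphic. On a singleton the ranks sum to $2$, while $r_M=1$.

**Example B.** $U_{1,3}\vee U_{1,3}=U_{2,3}$, the triangle. The union is graphic, but its rank is $2$, so it is not a minor of either of the two matroids.

**Example C.** Let $E=\{1,2,3,4,p,q\}$. Let $M_2$ be the direct sum of $U_{1,3}$ on $\{1,2,p\}$ and $U_{1,3}$ on $\{3,4,q\}$. Let $M_1$ be $U_{1,2}$ on $\{p,q\}$ with loops $1,2,3,4$. A set is independent in $M_1\vee M_2$ if and only if deleting from it at most one of $p,q$ leaves a set independent in $M_2$. So the independent sets are those that contain at most one of $1,2$, at most one of $3,4$, and do not contain $p$, $q$, one of $1,2$ and one of $3,4$ all together. This is the cycle matroid of a $4$-cycle with consecutive edges $1,p,3,q$, in which $1$ and $3$ have been doubled by parallel edges $2$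 and $4$. It is graphic, of rank $3$, while $r(M_1)=1$ and $r(M_2)=2$. On $\{p\}$ the ranks sum to $2$, while $r_M(\{p\})=1$.

So in general ranks do not add, and $M$ need not sit inside any $M_j$, even when it is graphic. In Example A, $M$ is not graphic, but it is not binary either. The paper "The graphicity of the union of graphic matroids" (https://core.ac.uk/download/42944225.pdf) states the conjecture that this is the only way to fail for two graphic matroids: if $M_1\vee M_2$ is not graphic, then it is non-binary. We prove it, for any number of matroids.

**Theorem 3.** If $M_1,\dots,M_k$ are graphic matroids on $E$ and $M=M_1\vee\dots\vee M_k$ is binary, then $M$ is graphic.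

Since graphic matroids are binary, a union of graphic matroids is graphic if and only if it is binary.

## Cyclic sets, modular pairs and the defect

To use Proposition 2 we ask on which sets the ranks are forced to add. Call
$$\delta(Y)=\sum_j r_{M_j}(Y)-r_M(Y)\ \ge 0$$
the *defect* of $Y$. Two notions control it. A set $Y$ is *cyclic* in a matroid $N$ if it is a (possibly empty) union of circuits, that is, if $N|Y$ has no coloops. In $U_{2,4}$ the cyclic sets are $\emptyset$ and the sets with at least three elements. A pair $(X,Y)$ is *modular* in $N$ if $r(X)+r(Y)=r(X\cup Y)+r(X\cap Y)$. Two triangles of $M(K_4)$, which share one edge, form a modular pair: $2+2=3+1$.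

We recall the matroid union theorem (Edmonds, Nash-Williams):
$$r_M(Y)=\min_{Z\subseteq Y}\Big(\sum_j r_{M_j}(Z)+|Y-Z|\Big). \tag{2}$$

**Lemma 4.** Let $M=\bigvee_j M_j$.
(a) If $Y$ is cyclic in $M$, then $\delta(Y)=0$.
(b) If $(X,Y)$ is a modular pair of $M$ with $\delta(X)=\delta(Y)=0$, then $\delta(X\cup Y)=\delta(X\cap Y)=0$.

*Proof.* (a) Let $Z\subseteq Y$ attain the minimum in (2). If there were $y\in Y-Z$, then $Z\subseteq Y-y$, and (2) for $Y-y$ would give $r_M(Y-y)\le\sum_j r_{M_j}(Z)+|Y-Z|-1=r_M(Y)-1$. Then $y$ would be a coloop of $M|Y$, a contradiction. So $Z=Y$, and (2) reads $r_M(Y)=\sum_j r_{M_j}(Y)$.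

(b) The functions $r_{M_j}$ are submodular, and $r_M$ satisfies equality on the pair. So $\delta(X\cup Y)+\delta(X\cap Y)\le\delta(X)+\delta(Y)=0$, and both terms are nonnegative. $\square$

So the family of sets with defect $0$ contains the cyclic sets and is closed under unions and intersections of modular pairs. For a matroid $N$ and a family $\mathcal F\subseteq 2^{E(N)}$ we name these properties:

* (F1) every cyclic set of $N$ is in $\mathcal F$;
* (F2) if $X,Y\in\mathcal F$ is a modular pair of $N$, then $X\cap Y,\ X\cup Y\in\mathcal F$.

**Lemma 5.** If $\mathcal F$ satisfies (F1) and (F2) for $N$ and contains all singletons, then $\mathcal F$ contains all subsets of $E(N)$.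

*Proof.* The empty set is cyclic. If $I\cup t$ is independent with $t\notin I$, then $r(I)+r(\{t\})=r(I\cup t)+r(\emptyset)$, so $(I,\{t\})$ is modular. By induction all independent sets lie in $\mathcal F$. For arbitrary $T$, let $J$ be the set of coloops of $N|T$ and $T_0=T-J$. Then $T_0$ is cyclic, $J$ is independent, and $r(T)=r(T_0)+r(J)$. So $(T_0,J)$ is modular and $T\in\mathcal F$. $\square$

The sensible plan is therefore to reach every singleton from cyclic sets by modular unions and intersections. For $M(K_4)$ this takes one step. The two triangles through an edge $e$ are cyclic, they form a modular pair, and they meet in $\{e\}$. By Lemma 5 the ranks add everywhere, so whenever $M(K_4)$ is a union of matroids, Lemma 1 says it is one of them.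

The plan stops in exactly two ways in our examples.

* In Example A, $\delta=0$ holds on $\emptyset$ and on all sets of size at least $2$, but singletons have defect $1$. Two pairs sharing one element are not modular, because $2+2\neq 2+1$. So the step down to size $1$ is unavailable. Here $M$ is not binary.
* In Example C, $M$ is binary, but $\delta(\{p\})=1$. So no chain of modular steps reaches $\{p\}$. Here $M\backslash p$ is not connected: $q$ has become a coloop.

This suggests two tasks. First, show that the plan succeeds for a binary matroid $N$ when $N\backslash e$ is connected. Second, deal with matroids of low connectivity, where it really fails.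

## Circuits through a fixed element of a binary matroid

From now on, sums of sets and vectors are over $\mathrm{GF}(2)$. Let $N$ be binary, represented by vectors $\psi(x)$, $x\in E(N)$. A *cycle* of $N$ is a set whose vectors sum to $0$; equivalently, it is a disjoint union of circuits. The cycles form a subspace of $\mathrm{GF}(2)^{E(N)}$ whose dimension is the nullity $|E(N)|-r(N)$. Every subspace of $\mathrm{GF}(2)^{E(N)}$ is the cycle space of exactly one binary matroid. The cycles of $N/C$ are the sets $Z-C$ with $Z$ a cycle of $N$. In $M(G)$, the cycles are the edge sets with all degrees even.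

The purpose of the next lemma is twofold: it supplies one good modular pair of circuits, and it shows that the circuits through one element generate all cycles.

**Lemma 6.** Let $L$ be connected and binary, $f\in E(L)$, and $D$ a circuit with $f\notin D$. Then there is a circuit $D'\ni f$ with $D\cap D'\ne\emptyset$ such that $D\cup D'$ has nullity $2$ and $D\triangle D'$ is a circuit (containing $f$). Consequently, every circuit of $L$ is a sum of at most two circuits through $f$.

*Proof.* By connectivity there are circuits through $f$ meeting $D$. Choose such a $D'$ with $|D'-D|$ minimal.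

We first show that $D'-D$ is a circuit of $L/D$. It is a nonempty cycle of $L/D$, hence a disjoint union of circuits of $L/D$. If it is not a single circuit, let $D_0\ni f$ be one of them, so $D_0\subsetneq D'-D$. Circuits of $L/D$ have the form $C-D$ with $C$ a circuit of $L$, so there is a circuit $D''$ of $L$ with $D''-D=D_0$. If $D''\cap D\neq\emptyset$, then $D''$ contradicts the minimality of $D'$. Otherwise $D''=D_0\subsetneq D'$, and one circuit properly contains another, which is impossible.

So $r(D\cup D')=r(D)+r_{L/D}(D'-D)=(|D|-1)+(|D'-D|-1)$, and $D\cup D'$ has nullity $2$. Its cycle space has four members, so its nonempty cycles are exactly $D$, $D'$, $D\triangle D'$. If $D\triangle D'$ were not a circuit, it would properly contain a circuit, which would have to be $D$ or $D'$. Either containment forces $D\cap D'=\emptyset$, a contradiction. Finally $f\in D'-D\subseteq D\triangle D'$, and $D=D'+(D\triangle D')$ proves the last sentence for circuits avoiding $f$. For circuits through $f$ it is trivial. $\square$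

## From cyclic sets to a single element

**Lemma 7 (key lemma).** Let $N$ be a connected binary matroid on $E$ of nullity at least $2$, and let $e\in E$ with $N\backslash e$ connected. Let $\mathcal F\subseteq 2^E$ satisfy (F1) and (F2) for $N$. Then $\{e\}\in\mathcal F$.

We have to shrink members of $\mathcal F$ down to $\{e\}$. It is more convenient to pass to the dual and let complements grow up to $E-e$. There the closure of a set always belongs to the family, and a spanning set makes modularity automatic.

*Proof.*

**Setup: dualize.** Let $R=N^*$ and $\mathcal G=\{E-X: X\in\mathcal F\}$. The circuits of $N$ are the complements of the hyperplanes of $R$, and every flat of $R$ is an intersection of hyperplanes ($E$ being the empty intersection). So the complements of the cyclic sets of $N$ are exactly the flats of $R$, and $\mathcal G$ contains all flats of $R$. From $r_N(Y)=|Y|+r_R(E-Y)-r_R(E)$, modular pairs of $N$ and of $R$ correspond under complementation. So $\mathcal G$ is closed under unions and intersections of modular pairs of $R$.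

Since $N$ has nullity at least $2$, it has at least two elements. Being connected, it has no loops or coloops, and neither has $R$. Also $R/e=(N\backslash e)^*$ is connected. We must show $E-e\in\mathcal G$.

**Step 1: some spanning set of $R$ that avoids $e$ lies in $\mathcal G$.** Since $e$ is not a coloop of $N$, the matroid $N\backslash e$ has nullity at least $1$, so $N$ has a circuit $D\not\ni e$. Take $D'\ni e$ from Lemma 6. The circuits $D'$ and $D\triangle D'$ have union $D\cup D'$, which has nullity $2$, and intersection $S=D'-D\ni e$. Since $D\cap D'\ne\emptyset$, $S$ is a proper subset of the circuit $D'$, so it is independent. Then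
$$r_N(D')+r_N(D\triangle D')=|D'|+|D\triangle D'|-2=(|D\cup D'|-2)+|S|=r_N(D\cup D')+r_N(S).$$
The pair is modular, so $S\in\mathcal F$ and $E-S\in\mathcal G$. This set avoids $e$, and it spans $R$ because $S$ is independent in $N=R^*$.

**Step 2: take a maximal such set and record what blocks it.** Let $X$ be a maximal member of $\mathcal G$ among those that span $R$ and avoid $e$. Put $W=E-e-X$. The aim is $W=\emptyset$. We have the following.

$(*)$ *If $I\subseteq X$, $f\in W$ and $f\in\mathrm{cl}_R(I)$, then $e\in\mathrm{cl}_R(I)$.*

Suppose $e\notin G=\mathrm{cl}_R(I)$. The flat $G$ is in $\mathcal G$. Since $I\subseteq X\cap G$, we have $r_R(X\cap G)=r_R(G)$. Since $X$ spans, $r_R(X\cup G)=r_R(X)$. So $(X,G)$ is modular and $X\cup G\in\mathcal G$. This set spans, avoids $e$, and contains $f\notin X$, contradicting maximality.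

**Step 3: find a component of $(R/e)|X$ whose vectors span $e$.** Let $\varphi:E\to V$ be a binary representation of $R$ with $V=\operatorname{span}\varphi(E)$, and let $\pi:V\to V'=V/\langle\varphi(e)\rangle$ be the quotient map. Then $\pi\varphi$ represents $R/e$ on $E-e$, and $\dim V'=\dim V-1$ because $\varphi(e)\ne0$. Let $K_j$ be the components of $(R/e)|X$, and put $U_j=\operatorname{span}\varphi(K_j)$ and $V'_j=\pi(U_j)$. As $X$ spans $R$, we have $V=\sum_j U_j$ and $V'=\bigoplus_j V'_j$. If $\varphi(e)\notin U_j$ for all $j$, then $\pi$ is injective on each $U_j$, and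
$$\dim V\le\sum_j\dim U_j=\sum_j\dim V'_j=\dim V-1,$$
a contradiction. So $\varphi(e)\in U_0$ for some component, which we call $K_0$; it is nonempty.

**Step 4: no element of $W$ has a component in $V'_0$.** We claim that $\pi\varphi(f)\in\bigoplus_{j\neq0}V'_j$ for each $f\in W$. The idea is that, by $(*)$, a nonzero component would force vectors in $K_0$ to be lifted from $V'$ to $V$ in a unique way, which is incompatible with $\varphi(e)\in U_0$.

Write $\pi\varphi(f)=\sum_j v_j$ with $v_j\in V'_j$, and suppose $v_0\ne0$. For $j\ne0$ fix a set $I_j\subseteq K_j$ independent in $R/e$ with $\sum_{x\in I_j}\pi\varphi(x)=v_j$. Let $I_0\subseteq K_0$ be *any* set independent in $R/e$ with $\sum_{x\in I_0}\pi\varphi(x)=v_0$; such sets exist because $\pi\varphi(K_0)$ spans $V_0'$. Then $I=\bigcup_j I_j$ is independent in $R/e$, so $I\cup e$ is independent in $R$ and $e\notin\mathrm{cl}_R(I)$. Moreover $\varphi(f)-\sum_{x\in I}\varphi(x)$ lies in $\ker\pi=\{0,\varphi(e)\}$. The value $0$ would give $f\in\mathrm{cl}_R(I)$, contradicting $(*)$. So the value is $\varphi(e)$, that is,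
$$\sum_{x\in I_0}\varphi(x)=\varphi(f)+\varphi(e)+\sum_{j\ne0}\sum_{x\in I_j}\varphi(x)=:t.$$
The vector $t$ does not depend on the choice of $I_0$.

Let $L^+$ be the binary matroid on $K_0\cup f_0$, with $f_0$ a new element, represented by $\pi\varphi$ on $K_0$ and by $f_0\mapsto v_0$. It is connected: $L^+|K_0=(R/e)|K_0$ is connected, and since $0\neq v_0\in V_0'=\operatorname{span}\pi\varphi(K_0)$, the element $f_0$ lies in a circuit together with elements of $K_0$. Extend $\varphi|_{K_0}$ to a map $\varphi^+$ on $K_0\cup f_0$ by $\varphi^+(f_0)=t$. The circuits of $L^+$ through $f_0$ are exactly the sets $f_0\cup I_0$ with $I_0$ as above, so each has $\varphi^+$-sum $t+t=0$. By Lemma 6 every circuit of $L^+$ is a sum of at most two of these, so every circuit, and hence every cycle, of $L^+$ has $\varphi^+$-sum $0$. But $\varphi(e)\in U_0$ means $\varphi(e)=\sum_{x\in Z}\varphi(x)$ for some $Z\subseteq K_0$. Then $\sum_{x\in Z}\pi\varphi(x)=0$, so $Z$ is a cycle of $L^+$, and $\varphi(e)=\sum_{x\in Z}\varphi^+(x)=0$. This is a contradiction, which proves the claim.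

**Step 5: conclude by connectivity of $R/e$.** The vectors $\pi\varphi(K_0)$ span $V'_0$. By Step 4 the vectors $\pi\varphi((X-K_0)\cup W)$ lie in $\bigoplus_{j\ne0}V'_j$. So the ranks in $R/e$ of $K_0$ and of its complement in $E-e$ sum to at most $r(R/e)$. As $R/e$ is connected and $K_0\neq\emptyset$, we get $K_0=E-e$. Hence $W=\emptyset$ and $X=E-e\in\mathcal G$. $\square$

The nullity was used in Step 1, binary representation in Step 4 (a kernel with just two elements, and Lemma 6), and connectivity of $N\backslash e$ in Step 5. Examples A and C violate the second and the third, respectively.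

## 2-separations and 2-sums of binary matroids

A *2-separation* of $N$ is a partition $(A,B)$ of $E(N)$ with $|A|,|B|\ge2$ and $r(A)+r(B)\le r(E(N))+1$. $N$ is *3-connected* if it is connected and has no 2-separation. In Example C, $(\{1,2\},\{3,4,p,q\})$ is a 2-separation: $1+3\le 3+1$. The matroid $M(K_4)$ is 3-connected. To see this, note that any four of its elements have rank $3$, and two elements have rank $2$. If $|A|=|B|=3$, then $A$ and $B$ cannot both be triangles, because any two triangles meet, so the ranks sum to at least $5$. The remaining splits $2+4$ and $1+5$ give rank sums $5$ and $4$.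

**Definition.** Let $N_A,N_B$ be binary on disjoint sets $A\cup a$, $B\cup b$, with $a,b$ neither loops nor coloops. Their *2-sum* is the binary matroid on $A\cup B$ whose cycles are the sets $Z_A\cup Z_B$ ($Z_A\subseteq A$, $Z_B\subseteq B$) such that either $Z_A,Z_B$ are both cycles, or $Z_A\cup a$ and $Z_B\cup b$ are both cycles.

These sets are closed under symmetric difference, so this is well defined. For example, the 2-sum of two triangles is a 4-cycle.

**Lemma 8.** Let $N$ be connected and binary with a 2-separation $(A,B)$. Then $N$ is the 2-sum of connected binary matroids $N_A$ on $A\cup a$ and $N_B$ on $B\cup b$. For all $T\subseteq A$,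
$$r_{N_A}(T)=r_N(T),\qquad r_{N_A}(T\cup a)=r_N(T\cup B)-r_N(B)+1, \tag{3}$$
and symmetrically for $N_B$.

*Proof.* **Construction.** Let $\psi$ represent $N$. The space $\operatorname{span}\psi(A)\cap\operatorname{span}\psi(B)$ has dimension $r(A)+r(B)-r(E(N))$, which is at most $1$ as $(A,B)$ is a 2-separation, and at least $1$ since $N$ is connected. So it is $\{0,v\}$ with $v\ne0$. Let $N_A$ be represented by $\psi|_A$ and $a\mapsto v$, and $N_B$ by $\psi|_B$ and $b\mapsto v$.

**Connectedness.** Suppose $(A_1\cup a,A_2)$ is a separation of $N_A$, so $A_2\ne\emptyset$ and $\operatorname{span}(\psi(A_1),v)\cap\operatorname{span}\psi(A_2)=0$. Let $x\in\operatorname{span}\psi(A_2)$ with $x=y+z$, $y\in\operatorname{span}\psi(A_1)$, $z\in\operatorname{span}\psi(B)$. Then $z=x-y\in\operatorname{span}\psi(A)\cap\operatorname{span}\psi(B)=\{0,v\}$, so $x\in\operatorname{span}(\psi(A_1),v)\cap\operatorname{span}\psi(A_2)=0$. Thus $(A_1\cup B,A_2)$ is a separation of $N$, a contradiction. So $N_A$ is connected, and as $|A\cup a|\ge3$, $a$ is neither a loop nor a coloop. The same holds for $N_B$.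

**2-sum.** A set $Z_A\cup Z_B$ is a cycle of $N$ if and only if $\sum_{x\in Z_A}\psi(x)=\sum_{x\in Z_B}\psi(x)$. This common value then lies in $\{0,v\}$. The value $0$ means that $Z_A,Z_B$ are cycles, and the value $v$ means that $Z_A\cup a,Z_B\cup b$ are cycles.

**Ranks.** The first equation of (3) is clear. Write $[v\in U]$ for $1$ if $v\in U$ and $0$ otherwise. For $T\subseteq A$ we have $\operatorname{span}\psi(T)\cap\operatorname{span}\psi(B)\subseteq\{0,v\}$, so
$$r_N(T\cup B)-r_N(B)=\dim\operatorname{span}\psi(T)-[v\in\operatorname{span}\psi(T)]=r_{N_A}(T\cup a)-1. \qquad\square$$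

**Lemma 9.** Graphic matroids are closed under minors, direct sums and 2-sums.

*Proof.* Minors and direct sums are standard (delete and contract edges; take disjoint graphs). For the 2-sum of $M(G_A)$ and $M(G_B)$, identify the two ends of $a$ with the two ends of $b$ (each pair is distinct, as $a,b$ are not loops) and delete $a,b$. Let $u_1,u_2$ be the identified vertices. A set $Z_A\cup Z_B$ is a cycle of the new graph if and only if $Z_A$ and $Z_B$ have even degree at all other vertices and the degrees at $u_1$, $u_2$ sum to even numbers. By the handshake lemma, a set $Z_A$ with even degrees off $u_1,u_2$ has equal parities at $u_1$ and $u_2$, and likewise $Z_B$. So either all these parities are even, and $Z_A,Z_B$ are cycles, or all are odd, and $Z_A\cup a,Z_B\cup b$ are cycles. $\square$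

## Frames: keeping the union while decomposing

It is now tempting to split $M$ along 2-separations until a 3-connected non-graphic piece $N$ remains, and to write $N$ itself as a union of minors of the $M_j$, so that the key lemma applies to $N$. This breaks: unions commute with restriction but not with contraction. On $\{1,2\}$ we have $(U_{1,2}\vee U_{1,2})/1=U_{2,2}/1=U_{1,1}$, while $U_{1,2}/1\vee U_{1,2}/1=U_{0,1}\vee U_{0,1}=U_{0,1}$. So we do not contract anything in $M$. We keep the whole ground set $E$, cut it into blocks, and let each element of the piece $N$ stand for one block.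

**Definition.** Let $M$ be a connected binary matroid on $E$ with $|E|\ge2$. A *frame* of $M$ is a connected binary matroid $N$ with at least two elements, together with a partition $(Q_t)_{t\in E(N)}$ of $E$ into nonempty blocks such that, with $X_T=\bigcup_{t\in T}Q_t$,
$$r_M(X_T)=r_N(T)+\sum_{t\in T}\big(r_M(Q_t)-1\big)\qquad\text{for all }T\subseteq E(N). \tag{4}$$

The matroid $N=M$ with singleton blocks is a frame, since $M$ is loopless. For the doubled 4-cycle $M$ of Example C, take $N=U_{1,3}$ on $\{1,2,a\}$ with $Q_1=\{1\}$, $Q_2=\{2\}$, $Q_a=\{3,4,p,q\}$. Here $r_M(Q_a)=3$, and (4) says that nonempty $T\not\ni a$ have $r_M(X_T)=1$ and $T\ni a$ have $r_M(X_T)=1+2=3$, which is true.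

**Lemma 10 (frames shrink along 2-separations).** Let $(N,(Q_t))$ be a frame of $M$ and $(A,B)$ a 2-separation of $N$. Then $N_A$ with the blocks $Q_t$ $(t\in A)$ and $Q_a:=X_B$ is a frame of $M$, and $|E(N_A)|<|E(N)|$. The same holds for $N_B$.

*Proof.* By Lemma 8, $N_A$ is connected and binary. For $T\subseteq A$, (4) is unchanged because $r_{N_A}(T)=r_N(T)$. For $T\cup a$, use (4) for $T\cup B$, then (3), then (4) for $B$:
$$\begin{aligned} r_M(X_T\cup X_B)&=r_N(T\cup B)+\sum_{t\in T\cup B}(r_M(Q_t)-1)\\ &=r_{N_A}(T\cup a)+\sum_{t\in T}(r_M(Q_t)-1)+\Big(r_N(B)+\sum_{t\in B}(r_M(Q_t)-1)-1\Big)\\ &=r_{N_A}(T\cup a)+\sum_{t\in T}(r_M(Q_t)-1)+(r_M(X_B)-1). \end{aligned}$$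
Finally $|A|+1<|A|+|B|$. $\square$

Next, cyclic sets of $N$ must give cyclic sets of $M$, so that Lemma 4(a) can be used.

**Lemma 11.** In a frame, if $T$ is cyclic in $N$, then $X_T$ is cyclic in $M$.

*Proof.* Let $t\in T$ and $x\in Q_t$; we show that $x$ is not a coloop of $M|X_T$. As $T$ is cyclic, $r_N(T-t)=r_N(T)$, so (4) gives $r_M(X_T)-r_M(X_{T-t})=r_M(Q_t)-1$. As $N$ has no coloops, likewise $r_M(E)-r_M(E-Q_t)=r_M(Q_t)-1$. As $M$ has no coloops, $r_M(E-x)=r_M(E)$. Now $X_T-x$ arises from $X_{T-t}$, and $E-x$ arises from the larger set $E-Q_t$, by adding the same set $Q_t-x$. By submodularity,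
$$r_M(X_T-x)-r_M(X_{T-t})\ \ge\ r_M(E-x)-r_M(E-Q_t)=r_M(Q_t)-1=r_M(X_T)-r_M(X_{T-t}).$$
So $r_M(X_T-x)=r_M(X_T)$. $\square$

The last tool goes back from blocks to a genuine minor. It is needed because at the end we will find the pattern (4) inside one of the $M_j$.

**Lemma 12.** Let $N$ be a matroid without loops or coloops, and let $K$ be a matroid with a partition $(Q_t)_{t\in E(N)}$ of its ground set such that $r_K(Q_t)\ge1$ for all $t$ and
$$r_K(X_T)=r_N(T)+\sum_{t\in T}(r_K(Q_t)-1)\qquad\text{for all }T\subseteq E(N). \tag{5}$$
Then $N$ is isomorphic to a minor of $K$.

*Proof.* We replace one block by a single element, keeping the hypotheses. Fix $t$; put $Q=Q_t$ and $Y=E(K)-Q$. Since $t$ is not a coloop of $N$, (5) gives $r_K(E(K))-r_K(Y)=r_K(Q)-1$. Let $I$ be a basis of $K/Y$, a matroid on $Q$. Then $|I|=r_K(Q)-1$, and $I$ is independent in $K$. Extend it by an element $e$ to a basis $I\cup e$ of $K|Q$. Since $r_K(Y\cup I)=r_K(Y)+|I|$, submodularity gives $r_K(Z\cup I)=r_K(Z)+|I|$ for all $Z\subseteq Y$.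

Let $K'=K/I\backslash(Q-I-e)$, a matroid on $Y\cup e$. For $Z\subseteq Y$,
$$r_{K'}(Z)=r_K(Z\cup I)-|I|=r_K(Z),\qquad r_{K'}(Z\cup e)=r_K(Z\cup I\cup e)-|I|=r_K(Z\cup Q)-(r_K(Q)-1).$$
In particular $r_{K'}(\{e\})=1$. So if $Q_t$ is replaced by $\{e\}$, both sides of (5) are unchanged for $T\not\ni t$, and both sides drop by $r_K(Q)-1$ for $T\ni t$. Thus $K'$ satisfies the hypotheses. Doing this for every $t$ gives a minor of $K$ on elements $e_t$ whose rank function is exactly $r_N$. $\square$

## A 3-connected frame sits inside one of the matroids

**Proposition 13.** Let $M_1,\dots,M_k$ be arbitrary matroids on $E$ with $M=M_1\vee\dots\vee M_k$ binary and connected, $|E|\ge2$. Let $(N,(Q_t))$ be a frame of $M$ with $N$ 3-connected and $|E(N)|\ge4$. Then $N$ is isomorphic to a minor of some $M_j$.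

*Proof.* Write $E_N=E(N)$.

**Step 1: $N$ satisfies the hypotheses of Lemma 7 for every $e\in E_N$.** Since $N$ has no coloops, its nullity is at least $1$. If it were $1$, there would be only one circuit, and every element would lie in it, so $N$ would be a circuit with $n\ge4$ elements. Splitting it into two sets of size at least $2$ gives ranks summing to $n=(n-1)+1$, a 2-separation, a contradiction. So the nullity is at least $2$. Suppose now that $N\backslash e$ had a separation $(A,B)$. As $|E_N-e|\ge3$, we may assume $|A|\ge2$. Then $r(A)+r(B\cup e)\le r(A)+r(B)+1=r(E_N-e)+1=r(E_N)+1$ and $|B\cup e|\ge2$, again a 2-separation, a contradiction.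

**Step 2: the ranks add on all unions of blocks.** Let $g_j(T)=r_{M_j}(X_T)$ and $w(T)=\sum_{t\in T}(r_M(Q_t)-1)$, and put
$$\rho(T)=\delta(X_T)=\sum_j g_j(T)-r_M(X_T)=\sum_j g_j(T)-r_N(T)-w(T)\ \ge0,\qquad \mathcal F=\{T\subseteq E_N:\rho(T)=0\}.$$
(F1) holds for $N$: if $T$ is cyclic in $N$, then $X_T$ is cyclic in $M$ by Lemma 11, so $\delta(X_T)=0$ by Lemma 4(a). (F2) holds: we have $X_S\cup X_T=X_{S\cup T}$ and $X_S\cap X_T=X_{S\cap T}$. If $(S,T)$ is modular in $N$, then by (4) and the additivity of $w$ the pair $(X_S,X_T)$ is modular in $M$, and Lemma 4(b) applies. By Lemma 7 all singletons lie in $\mathcal F$, and by Lemma 5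
$$\sum_j g_j=r_N+w\qquad\text{on all subsets of }E_N. \tag{6}$$

**Step 3: remove the additive parts.** The functions $g_j$ are integer valued, submodular and monotone with $g_j(\emptyset)=0$, but the extra term $w$ keeps Lemma 1 from applying directly. Let $m_j(t)=g_j(E_N)-g_j(E_N-t)\ge0$, extend $m_j$ additively to sets, and put $f_j=g_j-m_j$. Then $f_j$ is integer valued and submodular with $f_j(\emptyset)=0$. It is monotone: for $t\notin T$, submodularity of $g_j$ gives
$$f_j(T\cup t)-f_j(T)=g_j(T\cup t)-g_j(T)-m_j(t)\ge g_j(E_N)-g_j(E_N-t)-m_j(t)=0.$$
Subtracting (6) at $E_N-t$ from (6) at $E_N$, and using that $N$ has no coloops, we get $\sum_j m_j(t)=w(\{t\})$ for each $t$. Hence $\sum_j m_j=w$, and (6) becomes $\sum_j f_j=r_N$.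

**Step 4: split.** By Lemma 1 there is a $j$ with $f_j=r_N$, so $g_j=r_N+m_j$. At a singleton, $r_{M_j}(Q_t)=g_j(\{t\})=1+m_j(t)\ge1$, and therefore
$$r_{M_j}(X_T)=r_N(T)+\sum_{t\in T}\big(r_{M_j}(Q_t)-1\big)\qquad\text{for all }T\subseteq E_N.$$
By Lemma 12 with $K=M_j$, $N$ is isomorphic to a minor of $M_j$. $\square$

## Proof of Theorem 3

Suppose all $M_j$ are graphic and $M=\bigvee_j M_j$ is binary but not graphic.

**Step 1: reduce to connected $M$.** Direct sums of graphic matroids are graphic, so some component $M|Z$ is not graphic. It is binary, it equals $\bigvee_j(M_j|Z)$, and each $M_j|Z$ is graphic. So we may assume that $M$ is connected. One-element matroids are graphic, so $|E|\ge2$.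

**Step 2: choose a minimal bad frame.** Among all frames $(N,(Q_t))$ of $M$ with $N$ not graphic, choose one with $|E(N)|$ minimal; there is at least one, namely $N=M$. If $N$ had a 2-separation $(A,B)$, then $N$ would be the 2-sum of $N_A$ and $N_B$ by Lemma 8, so one of these would not be graphic by Lemma 9. By Lemma 10 it belongs to a smaller frame of $M$, a contradiction. So $N$ is 3-connected.

**Step 3: conclude.** The connected binary matroids with one, two or three elements are $U_{0,1},U_{1,1},U_{1,2},U_{1,3},U_{2,3}$, and all of them are graphic. So $|E(N)|\ge4$. By Proposition 13, $N$ is isomorphic to a minor of some graphic matroid $M_j$, so $N$ is graphic, a contradiction. $\square$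

## Arbitrary matroids with a binary union

Proposition 13 never assumed anything about the $M_j$, so the argument gives more.

**Theorem 14.** Let $M_1,\dots,M_k$ be arbitrary matroids on $E$ with $M=M_1\vee\dots\vee M_k$ binary.

(a) Let $\mathcal C$ be a class of matroids closed under isomorphism and minors, containing $U_{1,3}$ and $U_{2,3}$, whose binary members are closed under direct sums and 2-sums. If all $M_j\in\mathcal C$, then $M\in\mathcal C$.

(b) Every 3-connected minor of $M$ with at least four elements is isomorphic to a minor of some $M_j$.

*Proof of (a).* The matroids $U_{0,1},U_{1,1},U_{1,2}$, as well as the empty matroid, are minors of $U_{1,3}$, so they lie in $\mathcal C$. Suppose $M\notin\mathcal C$. As $M$ is binary, so are its components; if all were in $\mathcal C$, so would be their direct sum $M$. So some component $M|Z=\bigvee_j(M_j|Z)$ is not in $\mathcal C$, and all $M_j|Z$ are in $\mathcal C$. We may thus assume that $M$ is connected, and $|E|\ge2$ since one-element matroids are in $\mathcal C$. Among the frames of $M$ with $N\notin\mathcal C$ (for example $N=M$), take one with $|E(N)|$ minimal. A 2-separation of $N$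 would exhibit $N$ as the 2-sum of the binary matroids $N_A,N_B$. Not both of these are in $\mathcal C$, and each belongs to a smaller frame by Lemma 10, a contradiction. So $N$ is 3-connected. Since the connected binary matroids with at most three elements lie in $\mathcal C$, $|E(N)|\ge4$. By Proposition 13, $N$ is isomorphic to a minor of some $M_j\in\mathcal C$, so $N\in\mathcal C$, a contradiction. $\square$

For (b) we apply (a) to the class of matroids that avoid a given minor. That requires a statement about 2-sums. For $A\subseteq E(N)$ write $\lambda_N(A)=r(A)+r(E(N)-A)-r(E(N))$. From the dual rank formula, $\lambda_{N^*}=\lambda_N$. Moreover $\lambda$ does not increase when we pass to a minor. For the deletion of $e\in A$, the inequality $\lambda_{N\backslash e}(A-e)\le\lambda_N(A)$ says $r(E(N))-r(E(N)-e)\le r(A)-r(A-e)$, which is submodularity. The case $e\notin A$ is symmetric, and contraction follows by duality.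

**Lemma 15.** Let $H$ be 3-connected with at least four elements, and let $N$ be the 2-sum of binary matroids $N_A,N_B$. If $N$ has a minor isomorphic to $H$, then so has $N_A$ or $N_B$.

*Proof.* **Gluing representations.** Let $N_A,N_B$ be represented by spanning families in $V_A,V_B$. Form the quotient of $V_A\oplus V_B$ that identifies the vectors of $a$ and $b$. As these vectors are nonzero, $V_A$ and $V_B$ embed and meet exactly in $\{0,v\}$, with $v$ the common image of $a$ and $b$. Let $\psi$ be the resulting map on $A\cup B$. Since $a,b$ are not coloops, $\operatorname{span}\psi(A)=V_A$ and $\operatorname{span}\psi(B)=V_B$. As in Lemma 8, $\psi$ represents the 2-sum $N$, and $\lambda_N(A)=1$.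

**Locating the minor.** Let $H'\cong H$ be a minor of $N$. Then $\lambda_{H'}(A\cap E(H'))\le1$. As $H'$ has no 2-separation, one of $A\cap E(H')$, $B\cap E(H')$ has at most one element; by symmetry let it be the latter. Among the elements of $B$, a set $C$ is contracted, and all others are deleted except possibly one element $b_0\in E(H')$. Do these operations first. The result is a matroid $N'$ on $A$ or $A\cup b_0$, represented in the quotient by $\operatorname{span}\psi(C)$, and $H'$ is a minor of $N'$. A loop or coloop of $N'$ that stays in $H'$ is a loop or coloop of $H'$, which is impossible since $H'$ is connected with at least four elements. So if $b_0$ is present, it is neither a loop nor a coloop of $N'$.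

**Case $v\in\operatorname{span}\psi(C)$.** Then $V_A\cap\operatorname{span}\psi(C)=\{0,v\}$, so on $A$ we see $N_A/a$. If $x\in V_A$ agrees with an element of $V_B$ modulo $\operatorname{span}\psi(C)\subseteq V_B$, then $x\in V_A\cap V_B=\{0,v\}$, and its image is $0$. So the image of $V_B$ meets the image of $V_A$ only in $0$, and $b_0$, if present, would be a loop or a coloop of $N'$. Hence $b_0$ is absent and $N'=N_A/a$.

**Case $v\notin\operatorname{span}\psi(C)$.** Then $V_A\cap\operatorname{span}\psi(C)=0$, so on $A$ we see $N_A\backslash a$. If $b_0$ is absent, $N'=N_A\backslash a$. If it is present, its image is not $0$ (else a loop) and not outside the image of $V_A$ (else a coloop). So it is the image of some $x\in V_A$, and $x\in V_A\cap V_B=\{0,v\}$ as before, so $x=v$. Thus $b_0$ plays the role of $a$, and $N'\cong N_A$.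

In every case $H'$ is isomorphic to a minor of $N_A$. $\square$

*Proof of Theorem 14(b).* Let $H$ be a 3-connected minor of $M$ with at least four elements, and let $\mathcal C$ be the class of matroids with no minor isomorphic to $H$. It is closed under isomorphism and minors, and it contains $U_{1,3},U_{2,3}$, which have too few elements. It is closed under direct sums: a minor of a direct sum is a direct sum of minors, so the connected matroid $H$ would have to be a minor of one summand. By Lemma 15 its binary members are closed under 2-sums. If no $M_j$ had a minor isomorphic to $H$, then (a) would give $M\in\mathcal C$, a contradiction. $\square$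

**Corollary 16.** In Theorem 3, "graphic" may be replaced by any minor-closed class of binary matroids (closed under isomorphism, as always) that contains $U_{1,3},U_{2,3}$ and is closed under direct sums and 2-sums, for example regular, cographic, planar-graphic, or series-parallel (binary with no $M(K_4)$-minor). Moreover, if $M=\bigvee_j M_j$ is binary, with arbitrary $M_j$, and has one of $F_7,F_7^*,M^*(K_5),M^*(K_{3,3})$ as a minor, then some $M_j$ has that same minor.

*Proof.* The first claim is Theorem 14(a). For the examples, let $\mathcal H$ be a set of 3-connected matroids, each with at least four elements. The argument for (b) shows that the binary matroids with no minor isomorphic to a member of $\mathcal H$ form a class of the required kind. All four examples arise in this way: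

* series-parallel: $\mathcal H=\{M(K_4)\}$;
* regular: $\mathcal H=\{F_7,F_7^*\}$, by Tutte's theorem;
* cographic: $\mathcal H=\{F_7,F_7^*,M(K_5),M(K_{3,3})\}$, the dual form of Tutte's theorem on graphic matroids;
* planar-graphic: these are, by Whitney's theorem, the matroids that are both graphic and cographic, so $\mathcal H$ consists of $F_7,F_7^*$, $M(K_5),M(K_{3,3})$ and their duals.

It remains to see that these matroids are 3-connected. For $M(K_4)$ this was checked above. In $F_7$, the seven nonzero vectors of $\mathrm{GF}(2)^3$, any four elements have rank $3$, because a line has three points. One side of a partition has at least four elements, so it has rank $3$. The other side has rank at least $1$, and at least $2$ if it has two elements. So there is neither a separation nor a 2-separation. The cycle matroid of a simple 3-connected graph with at least four vertices is 3-connected (a textbook fact), which covers $K_5$ and $K_{3,3}$. Duals follow from $\lambda_{N^*}=\lambda_N$. The last claim of the corollary is now Theorem 14(b). $\square$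

The hypotheses cannot be relaxed in two respects. "Binary" cannot be dropped, by Example A. In Theorem 14(b), "four elements" cannot be lowered to three: $U_{2,3}$ is 3-connected, as three elements cannot be split into two sets of size at least $2$, and in Example B it is the union of two copies of $U_{1,3}$, which have rank $1$.

## Closure under 2-sums is also necessary

**Theorem 17.** Let $\mathcal C$ be a class of binary matroids closed under isomorphism, minors and direct sums, with $U_{1,3},U_{2,3}\in\mathcal C$. The following are equivalent:

(i) $\mathcal C$ is closed under 2-sums;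
(ii) every binary union of two members of $\mathcal C$ on a common ground set is in $\mathcal C$;
(iii) every binary union of finitely many members of $\mathcal C$ on a common ground set is in $\mathcal C$.

*Proof.* (i)$\Rightarrow$(iii) is Theorem 14(a), and (iii)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(i) we generalize Example C: a union puts two elements in series, and contracting them leaves the 2-sum.

**Step 1: the two matroids.** Let $N_A,N_B\in\mathcal C$ on disjoint sets $A\cup p$, $B\cup q$, with $p,q$ neither loops nor coloops. Let $M_2=N_A\oplus N_B$, and let $M_1$ be $U_{1,2}$ on $\{p,q\}$ together with loops on $A\cup B$. Both are in $\mathcal C$, since $U_{1,2}$ and $U_{0,1}$ are minors of $U_{2,3}$ and $U_{1,3}$, respectively. Let $M=M_1\vee M_2$, and let $M'$ be the binary matroid whose cycle space is the subspace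
$$\mathcal Z=\{Z:\ Z\text{ is a cycle of }M_2,\ p\in Z\Leftrightarrow q\in Z\}.$$

**Step 2: $M=M'$.** We show that $I$ is independent in $M$ if and only if it contains no nonempty member of $\mathcal Z$. Note that $I$ is independent in $M$ if and only if $I$ becomes independent in $M_2$ after removing at most one of $p,q$.

Suppose $I$ does not contain both $p$ and $q$. Then $I$ is independent in $M$ if and only if $I-\{p,q\}$ is independent in $M_2$. A member of $\mathcal Z$ inside $I$ contains neither $p$ nor $q$, so it is a cycle of $M_2$ inside $I-\{p,q\}$, and conversely. So the condition is that $I$ contains no nonempty member of $\mathcal Z$.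

Suppose $p,q\in I$. Then $I$ is dependent in $M$ if and only if both $I-p$ and $I-q$ are dependent in $M_2$. Assume this. If $I-\{p,q\}$ contains a circuit of $M_2$, this circuit is a nonempty member of $\mathcal Z$. Otherwise every circuit in $I-q$ contains $p$ and every circuit in $I-p$ contains $q$. Each circuit of $M_2$ lies in $A\cup p$ or in $B\cup q$, so $I$ contains circuits $C_A\ni p$ of $N_A$ and $C_B\ni q$ of $N_B$, and $C_A\cup C_B\in\mathcal Z$. Conversely, let $\emptyset\ne Z\in\mathcal Z$ with $Z\subseteq I$. If $Z$ avoids $p$ and $q$, it makes both $I-p$ and $I-q$ dependent in $M_2$. If $Z$ contains both, then $Z\cap(A\cup p)\subseteq I-q$ and $Z\cap(B\cup q)\subseteq I-p$ are nonempty cycles of $M_2$, and again both sets are dependent.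

**Step 3: contract.** So $M=M'$ is binary, and $M\in\mathcal C$ by (ii). Hence $M/\{p,q\}\in\mathcal C$. Its cycles are the sets $Z-\{p,q\}$ with $Z\in\mathcal Z$. These are the sets $Z_A\cup Z_B$ such that $Z_A,Z_B$ are both cycles, or $Z_A\cup p,Z_B\cup q$ are both cycles. They are exactly the cycles of the 2-sum of $N_A$ and $N_B$, so this 2-sum is in $\mathcal C$. $\square$
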